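# Positively curved Kähler submanifolds from projections of the quadratic Veronese map

## 1. Theorem A and Ogiue's conjecture

**Theorem A.** Let $n\ge 2$ and $q(z)=\sum_{i=0}^n z_i^2$. Give the quadratic forms on $\mathbb C^{n+1}$ the Hermitian inner product for which $z_i^2$ and $\sqrt2\,z_iz_j$ $(i<j)$ are orthonormal. Let $F=(Q_1,\dots,Q_N)$, $N=\frac{n(n+3)}2$, be an orthonormal basis of $q^\perp$. Then $f=[F]:\mathbb CP^n\to\mathbb CP^{N-1}=\mathbb CP^{n+p}$, with $p=\frac{n(n+1)}2-1$, is a holomorphic immersion that is not totally geodesic. Its induced metric has sectional curvature $K>0$ if and only if $n\ge 7$.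

Let us unpack this. The space of quadratic forms in $n+1$ variables has dimension $\frac{(n+1)(n+2)}2$. The map that sends $[z]$ to the list of all quadratic monomials, suitably weighted, is the quadratic Veronese embedding. The theorem drops exactly one form, $q$, from the list: there remain $N=\frac{(n+1)(n+2)}2-1=\frac{n(n+3)}2$ forms, so the target is $\mathbb CP^{N-1}$ and the codimension is $p=N-1-n=\frac{n(n+1)}2-1$. In other words, $f$ is the Veronese embedding followed by a linear projection from one point. The theorem says that from $n=7$ on this projection still has positive curvature.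

That number $p$ matters because of the following statement. Here $\mathbb CP^{n+p}$ carries the Fubini–Study metric of constant holomorphic sectional curvature $1$, with $n,p\ge1$, and a Kähler submanifold $M^n$ is an $n$-dimensional complex submanifold, holomorphically immersed, with the induced Kähler metric.

**Conjecture (K. Ogiue).** Let $M^n$ be a complete Kähler submanifold immersed in $\mathbb CP^{n+p}$. If $K>0$ on $M^n$ and $p<\frac{n(n+1)}2$, then $M^n$ is totally geodesic in $\mathbb CP^{n+p}$.

Our source for the conjecture is the paper "On Compact Kaehler Submanifolds in $\mathbb CP^{n+p}$ with Nonnegative Sectional Curvature". For $p=1$ the conjecture is true if either $n\ge4$, or $n\ge2$ and $M^n$ is an imbedded hypersurface; we quote this for orientation and do not use it. Theorem A shows that the conjecture as stated is **false**: for every $n\ge7$ the immersion $f$ is compact, hence complete, has $K>0$, is not totally geodesic, and has codimension one less than $\frac{n(n+1)}2$. The first instance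 is $n=7$, $p=27<28$.

Two supplementary theorems say how far the failure goes.

**Theorem B.** If $n\ge2$ and $p\ge5\cdot10^4(n+1)$, there is a holomorphic immersion $\mathbb CP^n\to\mathbb CP^{n+p}$, not totally geodesic, whose induced metric has $K>0$. So the conjecture fails for all $(n,p)$ with $5\cdot10^4(n+1)\le p<\frac{n(n+1)}2$.

**Theorem C.** If $M^n$ is a compact Kähler submanifold immersed in $\mathbb CP^{n+p}$ with $K>0$ and $p<n$, then $M$ is totally geodesic.

Let $p_0(n)$ be the least $p$ for which a compact, non-totally-geodesic $M^n$ immersed in $\mathbb CP^{n+p}$ with $K>0$ exists. The set of such $p$ is upward closed, since we may compose with totally geodesic inclusions $\mathbb CP^{n+p}\subset\mathbb CP^{n+p+1}$. So Theorems B and C give, for $n\ge2$,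
$$n\le p_0(n)\le5\cdot10^4(n+1):$$
the threshold grows linearly in $n$, not quadratically. What the lecture does not settle is the exact value of $p_0(n)$, in particular whether the conjecture holds for $2\le n\le6$, $n\le p<\frac{n(n+1)}2$; nor whether Theorem C holds for complete noncompact $M$.

## 2. Curvature of a holomorphic immersion into projective space

Multiplying the ambient metric by a positive constant changes neither the sign of $K$ nor the property of being totally geodesic. So from now on the Fubini–Study metric is the one with Kähler potential $\log|\zeta|^2$ in homogeneous coordinates $\zeta$. Inner products $\langle\cdot,\cdot\rangle$ are linear in the first slot and conjugate-linear in the second.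

**Conventions.** On a Kähler manifold with local potential $\psi$ put $g_{i\bar j}=\partial_i\partial_{\bar j}\psi$ and
$$R_{i\bar jk\bar l}=-\partial_k\partial_{\bar l}g_{i\bar j}+g^{p\bar q}\,\partial_kg_{i\bar q}\,\partial_{\bar l}g_{p\bar j}.\tag{1}$$
In $g(X,Y)$ and $R(X,\bar Y,Z,\bar W)$ the letters $X,Y,Z,W$ denote $(1,0)$-vectors, and $g(\cdot,\cdot)$ is the Hermitian form. A real tangent vector is written $x=X+\bar X$, and $Jx$ then corresponds to $iX$. Let the Riemannian metric be normalised by $|x|^2=2g(X,X)$, and let $Rm$ be its curvature tensor, extended complex multilinearly, with the sign for which $Rm(x,y,y,x)>0$ means positive curvature of the plane spanned by $x,y$. The textbook facts we need are these: $R(X,\bar Y,Z,\bar W)=Rm(X,\bar Y,Z,\bar W)$; $Rm$ vanishes if its first two, or its last two, arguments are both of type $(1,0)$ or both of type $(0,1)$; and $R(X,\bar Y,Z,\bar W)$ is symmetric in $X,Z$ and in $Y,W$.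

As a check of sign and size, take $\mathbb CP^1$ with $\psi=\log(1+|z|^2)$. Then $g=(1+|z|^2)^{-2}=1-2|z|^2+\cdots$, so at $0$ we get $g=1$ and $R=2$. On the other side, the Riemannian metric is $2(dx^2+dy^2)/(1+|z|^2)^2$, half of the round metric of curvature $1$, so its curvature is $2$; for $x=\partial+\bar\partial$ and $y=Jx$ we have $|x|^2=|y|^2=2$, so $Rm(x,y,y,x)=8$. Since $x\wedge y$ has mixed part $-2i\,X\wedge\bar X$, also $Rm(x,y,y,x)=(-2i)(2i)R(X,\bar X,X,\bar X)=4R=8$. The two agree.

A submanifold is totally geodesic if its second fundamental form vanishes; by the Riemannian Gauss equation its curvature tensor is then the restriction of the ambient one.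

**Lemma 1 (Gauss equation).** Let $f=[F]$ with $F$ a local nowhere zero holomorphic lift. At each point the pulled-back form is $g(X,Y)=\langle F_X^\perp,F_Y^\perp\rangle/|F|^2$, where $\perp$ is the projection orthogonal to $F$; $f$ is an immersion there if and only if this form is positive definite. If $f$ is an immersion, then
$$R(X,\bar Y,Z,\bar W)=g(X,Y)g(Z,W)+g(X,W)g(Z,Y)-\langle h(X,Z),h(Y,W)\rangle,\tag{2}$$
where $h(X,Z)$ is $|F|^{-1}$ times the projection of $F_{XZ}$ to the orthogonal complement of $\mathrm{span}(F,F_1,\dots,F_n)$. If $h\ne0$ at some point, then $f$ is not totally geodesic.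

*Proof.* Fix the point $z=0$. The first aim is to simplify the lift.

Let $\lambda$ be a nonvanishing holomorphic function. Replacing $F$ by $\lambda F$ adds to $\log|F|^2$ the term $\log|\lambda|^2$, which is killed by $\partial\bar\partial$, so the metric does not change. The derivatives become
$$F_X\mapsto\lambda F_X+\lambda_XF,\qquad F_{XZ}\mapsto\lambda F_{XZ}+\lambda_XF_Z+\lambda_ZF_X+\lambda_{XZ}F,$$
and $\mathrm{span}(F,F_1,\dots,F_n)$ is unchanged. So $F_X^\perp$ is multiplied by $\lambda$, and $h$ by the phase $\lambda/|\lambda|$; all the asserted expressions keep their values. A unitary map of the target changes nothing either. Rotate so that $F(0)$ is a multiple of the first basis vector, then divide by the first component. We may thus assume $F=(1,\zeta(z))$ with $\zeta(0)=0$.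

Now expand. The potential is $\log(1+|\zeta|^2)=|\zeta|^2-\frac12|\zeta|^4+O(|z|^6)$. The term $|\zeta|^4$ starts in order four with $\big(\sum\langle\zeta_a,\zeta_b\rangle z_a\bar z_b\big)^2$, whose derivative $\partial_i\partial_k\partial_{\bar j}\partial_{\bar l}$ is $2\big(\langle\zeta_i,\zeta_j\rangle\langle\zeta_k,\zeta_l\rangle+\langle\zeta_i,\zeta_l\rangle\langle\zeta_k,\zeta_j\rangle\big)$. Hence at $z=0$
$$g_{i\bar j}=\langle\zeta_i,\zeta_j\rangle,\qquad\partial_kg_{i\bar q}=\langle\zeta_{ik},\zeta_q\rangle,\qquad\partial_k\partial_{\bar l}g_{i\bar j}=\langle\zeta_{ik},\zeta_{jl}\rangle-g_{i\bar j}g_{k\bar l}-g_{i\bar l}g_{k\bar j}.$$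
At the point $F=(1,0)$ and $F_i=(0,\zeta_i)$, so the first identity is the formula for $g$. The differential of $f$ at the point is given by the vectors $\zeta_i$, which are independent if and only if their Gram matrix $g$ is positive definite. Inserting the three identities in (1),
$$R_{i\bar jk\bar l}=g_{i\bar j}g_{k\bar l}+g_{i\bar l}g_{k\bar j}-\Big[\langle\zeta_{ik},\zeta_{jl}\rangle-g^{p\bar q}\langle\zeta_{ik},\zeta_q\rangle\langle\zeta_p,\zeta_{jl}\rangle\Big].$$
The orthogonal projection of $\zeta_{ik}$ to $\mathrm{span}(\zeta_1,\dots,\zeta_n)$ is $g^{p\bar q}\langle\zeta_{ik},\zeta_q\rangle\zeta_p$, so the bracket is the inner product of the projections of $\zeta_{ik}$ and $\zeta_{jl}$ to $\mathrm{span}(\zeta_1,\dots,\zeta_n)^\perp$. Since $F_{ik}=(0,\zeta_{ik})$ and $|F|=1$, the bracket equals $\langle h(\partial_i,\partial_k),h(\partial_j,\partial_l)\rangle$. This is (2).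

For the last claim, apply (2) to the identity of the ambient space, where $h=0$: the Fubini–Study curvature is $g(X,Y)g(Z,W)+g(X,W)g(Z,Y)$. If $f$ is totally geodesic, its curvature is the restriction of this tensor, and comparison with (2) gives $|h(X,X)|^2=0$ for all $X$. By polarization $h=0$. $\square$

**Example (the conic).** Let $F=(1,\sqrt2\,w,w^2)$, a map $\mathbb CP^1\to\mathbb CP^2$. At $w=0$: $F=(1,0,0)$, $F_1=(0,\sqrt2,0)$, $F_{11}=(0,0,2)$. So $g=2$ and $|h(\partial,\partial)|^2=4$; for the unit vector $u=\partial/\sqrt2$ we get $|h(u,u)|^2=1$ and $R(u,\bar u,u,\bar u)=2-1=1$. Directly: $|F|^2=(1+|w|^2)^2$, so the metric is twice that of $\mathbb CP^1$ and the value $2$ is halved. The same answer.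

**Example (the full Veronese map).** Let $F$ be an orthonormal basis of all quadratic forms. Since
$$\sum_iz_i^2\bar\omega_i^2+2\sum_{i<j}z_iz_j\bar\omega_i\bar\omega_j=\langle z,\omega\rangle^2,$$
and since $\sum_\alpha Q_\alpha(z)\overline{Q_\alpha(\omega)}$ does not depend on the orthonormal basis, $\langle F(z),F(\omega)\rangle=\langle z,\omega\rangle^2$. So $\log|F|^2=2\log|z|^2$: the induced metric is twice the Fubini–Study metric, and $K>0$. At $[1,0,\dots,0]$, with $z=(1,w)$, the vectors $F,F_i,F_{ij}$ are multiples of the basis vectors belonging to $z_0^2$, $z_0z_i$, $z_iz_j$, so $h\ne0$. The Veronese map is therefore not totally geodesic, and its codimension is exactly $\frac{n(n+1)}2$. This is where the bound in the conjecture sits: at $p=\frac{n(n+1)}2$ the conclusion is false.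

## 3. Positive sectional curvature tested on unitary pairs

Sectional curvature involves all real planes. On a Kähler manifold it is convenient to turn the condition $K>0$ into a condition on Hermitian data only. Write
$$R_u=R(u,\bar u,u,\bar u),\qquad R_{uv}=R(u,\bar u,v,\bar v),$$
and call $u,v$ a *unitary pair* if $g(u,u)=g(v,v)=1$ and $g(u,v)=0$.

**Lemma 2.** Let $n\ge2$. Then $K>0$ at a point if and only if for all unitary pairs $u,v$
$$R_u>0\quad\text{and}\quad R_{uv}<\sqrt{R_uR_v}.\tag{3}$$

*Proof.* First we express $Rm(x,y,y,x)$ through $R$. Let $x=X+\bar X$, $y=Y+\bar Y$. In the first two slots only $(X,\bar Y)$ and $(\bar X,Y)$ survive, in the last two only $(Y,\bar X)$ and $(\bar Y,X)$. So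
$$Rm(x,y,y,x)=Rm(X,\bar Y,Y,\bar X)+Rm(X,\bar Y,\bar Y,X)+\text{conjugates}=2R(X,\bar X,Y,\bar Y)-2\,\mathrm{Re}\,R(X,\bar Y,X,\bar Y),\tag{4}$$
where we used the symmetry in barred slots for the first term and antisymmetry in the last two slots for the second.

Next we write this as the value of one quadratic form. Extend $R$ to a symmetric bilinear form on $T\otimes\bar T$ by $R(X\otimes\bar Y,Z\otimes\bar W)=R(X,\bar Y,Z,\bar W)$, and put
$$A=2i(Y\otimes\bar X-X\otimes\bar Y)=U\otimes\bar U-V\otimes\bar V,\qquad U=X+iY,\quad V=X-iY;$$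
the second equality follows by multiplying out. Then
$$R(A,A)=-4\big[R(Y,\bar X,Y,\bar X)+R(X,\bar Y,X,\bar Y)-2R(X,\bar X,Y,\bar Y)\big]=8\big[R(X,\bar X,Y,\bar Y)-\mathrm{Re}\,R(X,\bar Y,X,\bar Y)\big],$$
which is $4Rm(x,y,y,x)$ by (4).

Which $A$ come from planes? We have $A=0$ if and only if $U=e^{i\varphi}V$ for some real $\varphi$, that is $X(1-e^{i\varphi})=-iY(1+e^{i\varphi})$. Dividing by $-2ie^{i\varphi/2}$ turns this into $X\sin\frac\varphi2=Y\cos\frac\varphi2$. Such a $\varphi$ exists if and only if $x,y$ are linearly dependent over $\mathbb R$. So $K>0$ means $R(A,A)>0$ for all nonzero $A=U\otimes\bar U-V\otimes\bar V$. Here $(U,V)$ is an arbitrary pair, because $X=\frac12(U+V)$ and $Y=\frac1{2i}(U-V)$ are free.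

Such an $A$ is Hermitian with at most one positive and at most one negative eigenvalue. By the spectral theorem with respect to $g$, and since $n\ge2$, the elements $A$ are exactly the $\lambda\,u\otimes\bar u-\mu\,v\otimes\bar v$ with $u,v$ a unitary pair and $\lambda,\mu\ge0$; conversely such an element is obtained from $U=\sqrt\lambda\,u$, $V=\sqrt\mu\,v$. It is nonzero when $(\lambda,\mu)\ne(0,0)$. Hence $K>0$ if and only if
$$\lambda^2R_u+\mu^2R_v-2\lambda\mu R_{uv}>0\qquad\text{for all unitary pairs and all }\lambda,\mu\ge0,\ (\lambda,\mu)\ne(0,0).$$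
Taking $\mu=0$ gives $R_u>0$, and likewise $R_v>0$. Given these, the left side is $(\lambda\sqrt{R_u}-\mu\sqrt{R_v})^2+2\lambda\mu(\sqrt{R_uR_v}-R_{uv})$. Choosing $\lambda\sqrt{R_u}=\mu\sqrt{R_v}>0$ shows that (3) is necessary. If (3) holds, the second term is positive when $\lambda\mu>0$, and the first is positive when exactly one of $\lambda,\mu$ vanishes. $\square$

By (2), for a unitary pair
$$R_u=2-|h(u,u)|^2,\qquad R_{uv}=1-|h(u,v)|^2.\tag{5}$$
For Fubini–Study itself $R_u=2$, $R_{uv}=1$. For the Veronese map, whose metric is twice as large, $R_u=1$ and $R_{uv}=\frac12$. In both cases (3) holds with room to spare. That room is what we are going to spend.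

## 4. Which quadratic form to drop

Take the Veronese map and drop one form. The sensible first choice is a monomial, and both kinds of monomial fail.

If we drop $z_0^2$, then at $e_0=(1,0,\dots,0)$ all remaining monomials vanish: the map is not even defined there. If we drop $z_0z_1$, then at $e_0$, with $z=(1,w)$, the remaining components are $1$, $\sqrt2\,w_j$ for $j\ge2$, and quadratic terms. The derivative in the direction $w_1$ is zero, so the map is not an immersion.

To see what to choose instead, write $q(z)=z^TAz$ with $A$ symmetric. The norm of the theorem is $\|q\|^2=\sum_i|A_{ii}|^2+2\sum_{i<j}|A_{ij}|^2$, the Hilbert–Schmidt norm of $A$. If $F$ is an orthonormal basis of $q^\perp$, then $F$ together with $q/\|q\|$ is an orthonormal basis of all forms, so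
$$\langle F(z),F(\omega)\rangle=\langle z,\omega\rangle^2-\frac{q(z)\overline{q(\omega)}}{\|q\|^2}.$$
The damage done to the Veronese map is measured by $\max_{|z|=1}|q(z)|^2/\|q\|^2$. Recall Takagi's factorization: a complex symmetric matrix is $A=\sum_i\sigma_iw_iw_i^T$ with $w_i$ orthonormal and $\sigma_i\ge0$. Then $q(z)=\sum\sigma_i(w_i^Tz)^2$, the maximum of $|q|$ on the unit sphere is $\sigma_{\max}$ (take $z=\bar w_i$), and the ratio is
$$\frac{\sigma_{\max}^2}{\sum_{i=0}^n\sigma_i^2}\ \ge\ \frac1{n+1},$$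
with equality exactly when all $\sigma_i$ are equal, i.e. when $q$ is $\sum z_i^2$ up to a unitary change of coordinates and a scalar. For $z_0^2$ the ratio is $1$, for $z_0z_1$ it is $\frac12$. So we spread the loss evenly and drop $q=\sum z_i^2$, for which $\|q\|^2=n+1$. Put
$$t=\frac1{n+1}.$$
Then
$$\langle F(z),F(\omega)\rangle=\langle z,\omega\rangle^2-t\,q(z)\overline{q(\omega)},\qquad|F(z)|^2=|z|^4-t|q(z)|^2\ge(1-t)|z|^4>0\ (z\neq 0),\tag{6}$$
because $|q(z)|\le|z|^2$. So $f$ is a well defined holomorphic map on $\mathbb CP^n$.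

**A computation on one line.** Here is a first test of curvature, by hand. Choose unitary coordinates $y$ in which $q=2y_0y_1+\sum_{j\ge2}y_j^2$; they exist, since $y_0=(z_0+iz_1)/\sqrt2$, $y_1=(z_0-iz_1)/\sqrt2$ have $2y_0y_1=z_0^2+z_1^2$. The reflection $y_j\mapsto-y_j$ $(j\ge2)$ is unitary and preserves $q$, hence by (6) it preserves $|F|^2$ and acts as an isometry of the induced metric. (That $f$ is an immersion is proved in Section 5.) The line $\{y_j=0,\ j\ge2\}$ is a component of its fixed set and so is totally geodesic in $\mathbb CP^n$ with the induced metric. On it, with $y_0=1$, $y_1=w$ and $\tau=|w|^2$,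
$$|F|^2=(1+\tau)^2-4t\tau=1+(2-4t)\tau+\tau^2,\qquad\log|F|^2=(2-4t)\tau+\big(1-\tfrac12(2-4t)^2\big)\tau^2+\cdots.$$
At $w=0$ this gives $g=2-4t$ and, by (1), $R=-4\big(1-\frac12(2-4t)^2\big)$. For the unit tangent vector $u$ we divide by $g^2$:
$$R_u=2-\kappa_1^2,\qquad\kappa_1=\frac1{1-2t}=\frac{n+1}{n-1}.$$
For $n=2$ this is $-7$; for $n=3,4,5$ it is $-2$, $-\frac79$, $-\frac14$. So in low dimensions the construction fails already for holomorphic planes. For $n=6$ it is $2-(7/5)^2=0.04$, barely positive. To decide $n\ge6$ we need the whole curvature tensor.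

## 5. The curvature of $f$ in closed form

**Step 1 (a normal form for $q$ at a point).** The symmetry group of (6) does not act transitively, but we can still bring each point to a form with one real parameter.

Let $[z]\in\mathbb CP^n$, $|z|=1$. Choose a unitary matrix $B_0$ with first column $z$ and use the coordinates it defines. The form $\langle z,\omega\rangle$ is unchanged, and $q$ has matrix $\Sigma=B_0^TB_0$, symmetric and unitary. A further unitary change of basis $C$ replaces $\Sigma$ by $C^T\Sigma C$. We have $\Sigma_{00}=q(z)$. Adjusting the phase of $z$ and rotating $e_1,\dots,e_n$, we get first row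
$$(c,s,0,\dots,0),\qquad c=|q(z)|\in[0,1],\quad s=\sqrt{1-c^2}.$$

Suppose $s>0$. Row $1$ is $(s,\Sigma_{11},\Sigma_{12},\dots)$. Orthogonality to row $0$ gives $sc+\Sigma_{11}s=0$, so $\Sigma_{11}=-c$. Row $1$ has norm $1$ and $s^2+c^2=1$, so $\Sigma_{1j}=0$ for $j\ge2$. The block with indices $\ge2$ is symmetric and unitary; by Takagi it is $WW^T$ with $W$ unitary, and the change of basis $\bar W$ turns it into the identity.

Suppose $s=0$. Then $c=1$, the remaining $n\times n$ block is symmetric unitary, Takagi makes it the identity, and multiplying $e_1$ by $i$ gives $\Sigma_{11}=-1=-c$: the same form.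

In affine coordinates $z=(1,w)$, $w=(w_1,w')$, we have therefore
$$q=c+2sw_1+\tilde P(w),\qquad\tilde P(w)=-cw_1^2+Q(w'),\qquad Q(w')=\sum_{i\ge2}w_i^2.\tag{7}$$

**Step 2 (inner products of the Taylor coefficients).** By Lemma 1 we only need the inner products of the coefficients of $F$ at $w=0$, and (6) contains them all. Write $F=F_0+\sum w_iF_i+\Phi(w)$ with $\Phi$ the quadratic part, and compare bidegrees in
$$\langle F(w),F(\omega)\rangle=(1+\langle w,\omega\rangle)^2-t\,q(w)\overline{q(\omega)}.$$
The first summand only has bidegrees $(0,0),(1,1),(2,2)$. Bidegree $(0,0)$ gives $|F_0|^2=1-tc^2$; $(1,0)$ gives $\langle F_1,F_0\rangle=-2tcs$ and $F_j\perp F_0$ for $j\ge2$; $(1,1)$ gives $\langle F_1,F_1\rangle=2-4ts^2$ and $\langle F_i,F_j\rangle=2\delta_{ij}$ for $j\ge2$, $i\ge1$. So the Gram matrix of $(F_0,F_1)$ is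
$$B=D-tvv^T,\qquad D=\mathrm{diag}(1,2),\qquad v=(c,2s)^T.$$
Bidegrees $(2,0)$ and $(2,1)$ give
$$\big(\langle\Phi(w),F_0\rangle,\langle\Phi(w),F_1\rangle\big)=-t\tilde P(w)\,v^T,\qquad\Phi(w)\perp F_j\ (j\ge2),$$
and $(2,2)$ gives $\langle\Phi(w),\Phi(\omega)\rangle=\langle w,\omega\rangle^2-t\tilde P(w)\overline{\tilde P(\omega)}$.

**Step 3 (metric and projection).** Put $S=s^2\in[0,1]$, so that $v^TD^{-1}v=c^2+2s^2=1+S$, and
$$h_0=1-tc^2=1-t+tS,\qquad\beta=1-t(1+S)=1-t-tS,\qquad\kappa=\frac{h_0}\beta\ge1,\qquad\varepsilon=\kappa-1.\tag{8}$$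
Since $t\le\frac13$, $\beta>0$. Then $\det B=\det D\,(1-tv^TD^{-1}v)=2\beta>0$ and, by the Sherman–Morrison formula, $v^TB^{-1}v=(1+S)/\beta$.

Here $|F_0|^2=h_0$. The part of $F_1$ orthogonal to $F_0$ has squared norm $\det B/h_0$, and the vectors $F_j$, $j\ge2$, are orthogonal to $F_0,F_1$ and to each other. By Lemma 1
$$g(\partial_1,\partial_1)=\frac{2\beta}{h_0^2},\qquad g(\partial_j,\partial_j)=\frac2{h_0}\ (j\ge2),\qquad g(\partial_i,\partial_j)=0\ (i\ne j).$$
This is positive definite, so $f$ is an immersion.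

Let $\Phi^\perp$ be the projection of $\Phi$ to $\mathrm{span}(F,F_1,\dots,F_n)^\perp$ at $w=0$. Only $F_0,F_1$ matter, and the projections of $\Phi(w),\Phi(\omega)$ to their span have inner product $t^2\tilde P(w)\overline{\tilde P(\omega)}\,v^TB^{-1}v$. Since $t+t^2\frac{1+S}\beta=\frac t\beta\big(\beta+t(1+S)\big)=\frac t\beta$,
$$\langle\Phi^\perp(w),\Phi^\perp(\omega)\rangle=\langle w,\omega\rangle^2-\frac t\beta\,\tilde P(w)\overline{\tilde P(\omega)}.$$

**Step 4 (unitary coordinates).** We rescale so that $g$ becomes the standard form: $w_1=\frac{h_0}{\sqrt{2\beta}}x_1$, $w_j=\sqrt{h_0/2}\,x_j$ for $j\ge2$; let $\omega$ correspond to $y$ in the same way. Put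
$$\langle x,y\rangle_\kappa=\langle x',y'\rangle+\kappa x_1\bar y_1,\qquad P(x)=Q(x')-c\kappa x_1^2.$$
Then $\langle w,\omega\rangle=\frac{h_0}2\langle x,y\rangle_\kappa$ and $\tilde P(w)=\frac{h_0}2P(x)$, because $\frac{h_0^2}{2\beta}=\frac{h_0}2\kappa$. The second derivative of $F$ in direction $w$ is $2\Phi(w)$, so $h(w,w)=2\Phi^\perp(w)/\sqrt{h_0}$ and
$$\langle h(x,x),h(y,y)\rangle=h_0\Big[\langle x,y\rangle_\kappa^2-\frac t\beta P(x)\overline{P(y)}\Big],\qquad\frac{h_0t}\beta=\kappa t.$$

Let $u,v$ be a unitary pair, $a=|u_1|^2$, $b=|v_1|^2$. By Bessel's inequality $a+b\le1$. We have $\langle u,u\rangle_\kappa=1+\varepsilon a$, $\langle v,v\rangle_\kappa=1+\varepsilon b$, and $\langle u,v\rangle_\kappa=\varepsilon u_1\bar v_1$. Polarizing, with $P(u,v)$ the symmetric bilinear form of $P$, the term $\langle x,y\rangle_\kappa^2$ becomes $\frac12\big(\langle u,u\rangle_\kappa\langle v,v\rangle_\kappa+|\langle u,v\rangle_\kappa|^2\big)$, and (5) gives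
$$\begin{aligned}R_u&=2-h_0(1+\varepsilon a)^2+\kappa t|P(u)|^2,\\R_{uv}&=1-\tfrac{h_0}2\big[(1+\varepsilon a)(1+\varepsilon b)+\varepsilon^2ab\big]+\kappa t|P(u,v)|^2.\end{aligned}\tag{9}$$

**Step 5 ($f$ is not totally geodesic).** Take a point with $q=0$. There $c=0$, $S=h_0=1$. For $u=e_1$ we have $P(u)=-c\kappa=0$ and $|h(u,u)|^2=\kappa^2\ne0$. By Lemma 1, $f$ is not totally geodesic. Note that $\kappa=\frac1{1-2t}=\kappa_1$ here, so (9) gives $R_u=2-\kappa_1^2$, as on the line in Section 4.

## 6. Dimensions $2\le n\le6$: where positivity breaks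

Stay at a point with $q=0$, so $c=0$, $S=h_0=1$, $\kappa=\frac{n+1}{n-1}$, and take $u=e_1$. For $2\le n\le5$ we have $R_u=2-\kappa^2<0$, and $K>0$ fails by Lemma 2.

For $n\ge3$ add the vector $v=(e_2+ie_3)/\sqrt2$. Then $P(v)=\frac12(1-1)=0$ and $P(u,v)=0$, so (9) with $a=1$, $b=0$ gives $R_v=1$ and $R_{uv}=1-\frac\kappa2$. For $n=6$, $\kappa=\frac75$:
$$R_u=0.04,\qquad R_v=1,\qquad R_{uv}=0.3>0.2=\sqrt{R_uR_v}.$$
So $K>0$ fails for $n=6$ as well, although $R_u>0$ for this vector: one cannot stop at holomorphic planes. For this pair with $1\le\kappa<\sqrt2$, the condition $1-\frac\kappa2<\sqrt{2-\kappa^2}$ reads $\frac54\kappa^2-\kappa-1<0$, i.e. $\kappa<\frac{2+2\sqrt6}5=1.379\ldots$. It fails for $\kappa=\frac75$ and holds for $n=7$, $\kappa=\frac43$, where $R_{uv}=\frac13<\frac{\sqrt2}3=\sqrt{R_uR_v}$. So for $n=7$ this pair is no obstruction. It remains to treat all points and all pairs.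

## 7. Dimensions $n\ge7$: positivity at every point

Now $t\le\frac18$. By (8), $\kappa$ increases with $S$, so
$$\kappa\le\frac1{1-2t}\le\frac43,\qquad\varepsilon\le\frac13,\qquad\kappa t\le\frac16,\qquad0<h_0\le1.\tag{10}$$

**Step 1 ($|P(u,v)|\le1$).** The quantities $\kappa t|P|^2$ in (9) help in $R_u,R_v$ but hurt in $R_{uv}$, so we need an upper bound for $|P(u,v)|$. The form $P$ is diagonal with entries $-c\kappa,1,\dots,1$; we claim $c\kappa\le1$. We have $c\kappa=\sqrt{1-S}\,\frac{1-t+tS}{1-t-tS}$, which equals $1$ at $S=0$ and $0$ at $S=1$. For $0\le S<1$ its logarithmic derivative is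
$$-\frac1{2(1-S)}+\frac t{1-t+tS}+\frac t{1-t-tS}\le-\frac12+\frac t{1-t}+\frac t{1-2t}\le-\frac12+\frac17+\frac16<0.$$
So $c\kappa\le1$ for all $S$, and by Cauchy–Schwarz $|P(u,v)|\le1$ for unit $u,v$.

**Step 2 (reduction to one real inequality).** By (9) and (10), $R_u\ge2-h_0(1+\varepsilon a)^2\ge2-\kappa^2\ge\frac29>0$. For the second condition in (3) put
$$Y=2-h_0(1+\varepsilon a)(1+\varepsilon b),\qquad\theta=\kappa t|P(u,v)|^2\le\kappa t\le\frac16,\qquad m=a+b\le1,\qquad\rho=ab\in\big[0,\tfrac{m^2}4\big].$$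
Then $(1+\varepsilon a)(1+\varepsilon b)=1+\varepsilon m+\varepsilon^2\rho\le1+\frac13+\frac1{36}$, so $0.63<Y<2$. The choice of $Y$ is made for the identity
$$\big(2-h_0\alpha^2\big)\big(2-h_0\gamma^2\big)=(2-h_0\alpha\gamma)^2-2h_0(\alpha-\gamma)^2,$$
which one checks by expanding. With $\alpha=1+\varepsilon a$, $\gamma=1+\varepsilon b$, both factors being $\ge\frac29$, dropping $|P(u)|^2$ and $|P(v)|^2$ gives
$$R_uR_v\ge Y^2-2h_0\varepsilon^2(a-b)^2.$$
Dropping $-\frac{h_0}2\varepsilon^2ab$ gives $R_{uv}\le\frac Y2+\theta$. Since $\frac Y2+\theta>0$, it suffices to show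
$$\mathcal G:=Y^2-2h_0\varepsilon^2(m^2-4\rho)-\Big(\frac Y2+\theta\Big)^2>0;\tag{11}$$
we used $(a-b)^2=m^2-4\rho$. Regard $Y$ and $\theta$ as independent variables. Then $\partial\mathcal G/\partial Y=\frac32Y-\theta>0$ for $Y\ge0.63$, $0\le\theta\le\frac16$, and $\partial\mathcal G/\partial\theta=-2(\frac Y2+\theta)<0$. So $\mathcal G$ increases with $Y$ and decreases with $\theta$.

**Step 3 (the estimate with $\theta\le\kappa t$; it settles $n\ge8$).** Replacing $\theta$ by $\kappa t$,
$$\mathcal G\ge\tfrac34Y^2-\kappa tY-\kappa^2t^2-2h_0\varepsilon^2(m^2-4\rho),\qquad Y=2-h_0(1+\varepsilon m+\varepsilon^2\rho).$$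
We minimise over $\rho$, then $m$, then $S$. The $\rho$-derivative of the right side is $-h_0\varepsilon^2(\frac32Y-\kappa t)+8h_0\varepsilon^2=h_0\varepsilon^2(8-\frac32Y+\kappa t)\ge0$, as $Y<2$; so the minimum is at $\rho=0$. There the $m$-derivative is $-h_0\varepsilon(\frac32Y-\kappa t)-4h_0\varepsilon^2m\le0$, because $Y\ge\frac23$ when $\rho=0$; so the minimum is at $m=1$. Hence
$$\mathcal G\ge\Gamma(S):=\tfrac34Y^2-\kappa tY-\kappa^2t^2-2h_0\varepsilon^2,\qquad Y=2-h_0\kappa\ge\tfrac23.\tag{12}$$
As $S$ increases, $h_0,\kappa,\varepsilon$ increase and $Y$ decreases. The derivative of the first two terms is $(\frac32Y-\kappa t)Y_S-\kappa_StY\le0$, and the other two terms decrease. So $\Gamma$ is decreasing in $S$. At $S=1$ we have $h_0=1$, $Y=\frac{1-4t}{1-2t}$, $\varepsilon=\frac{2t}{1-2t}$, and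
$$\Gamma(1)=\frac{\frac34(1-4t)^2-t(1-4t)-t^2-8t^2}{(1-2t)^2}=\frac{\frac34-7t+7t^2}{(1-2t)^2}.$$
The numerator decreases on $[0,\frac12]$ and equals $\frac{19}{324}>0$ at $t=\frac19$. So $\mathcal G>0$ whenever $t\le\frac19$, and $K>0$ for all $n\ge8$.

**Where Step 3 stops.** For $n=7$, $t=\frac18$, the numerator is $\frac34-\frac78+\frac7{64}=-\frac1{64}$: the estimate just fails, and it fails near $S=1$ with $m=1$, $\rho=0$. That is a pair such as $u=e_1$, $v\perp e_1$. But at $S=1$ we have $c=0$, hence $P(e_1,v)=0$, whereas Step 3 allowed $|P(u,v)|=1$. The loss comes from $\theta\le\kappa t$. So for $S$ near $1$ we use that the coefficient $c\kappa$ of $P$ in the direction $e_1$ is small.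

**Step 4 ($n=7$, $S\le\frac{24}{25}$).** Away from $S=1$, (12) still suffices: $\mathcal G\ge\Gamma(S)\ge\Gamma(\frac{24}{25})$. With $t=\frac18$, $S=\frac{24}{25}$,
$$h_0=\tfrac{199}{200},\quad\beta=\tfrac{151}{200},\quad\kappa=\tfrac{199}{151},\quad\varepsilon=\tfrac{48}{151},\quad Y=2-\tfrac{39601}{30200}=0.6887\ldots,\quad\kappa t=\tfrac{199}{1208}=0.1647\ldots.$$
So $\frac34Y^2\ge0.3557$, $\kappa tY\le0.1135$, $\kappa^2t^2\le0.0272$, $2h_0\varepsilon^2\le0.2011$, and $\Gamma(\frac{24}{25})\ge0.0139>0$.

**Step 5 ($n=7$, $S\ge\frac{24}{25}$).** Here $c=\sqrt{1-S}\le\frac15$, so $c\kappa\le\frac15\cdot\frac43\le\frac13$. Cauchy–Schwarz, with the moduli $c\kappa,1,\dots,1$ of the entries of $P$ as weights, gives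
$$|P(u,v)|^2\le(1-a+c\kappa a)(1-b+c\kappa b)\le\big(1-\tfrac23a\big)\big(1-\tfrac23b\big)=1-\tfrac23m+\tfrac49\rho.$$
So $\theta\le\theta_0:=\frac16\big(1-\frac23m+\frac49\rho\big)$, and $\theta_0\le\frac16$ because $\rho\le\frac{m^2}4\le\frac m4$. By (10), $Y\ge Y_0:=1-\frac m3-\frac\rho9\ge1-\frac13-\frac1{36}\ge0.63$, and $2h_0\varepsilon^2\le\frac29$. Also
$$\frac{Y_0}2+\theta_0=\frac12-\frac m6-\frac\rho{18}+\frac16-\frac m9+\frac{2\rho}{27}=\frac23-\frac{5m}{18}+\frac\rho{54}.$$
By the monotonicity of $\mathcal G$ in $Y$ and $\theta$,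
$$\mathcal G\ge Y_0^2-\Big(\frac23-\frac{5m}{18}+\frac\rho{54}\Big)^2-\frac29(m^2-4\rho).$$
Both $Y_0$ and the bracket lie in $[0,1]$. So the $\rho$-derivative of the right side is at least $-\frac29-\frac2{54}+\frac89>0$, and the right side is at least its value at $\rho=0$,
$$\ell(m)=\Big(1-\frac m3\Big)^2-\Big(\frac23-\frac{5m}{18}\Big)^2-\frac29m^2.$$
Since $\ell''=\frac29-\frac{50}{324}-\frac49<0$, $\ell$ is concave, and $\ell(0)=\frac59$, $\ell(1)=\frac49-\frac{49}{324}-\frac29=\frac{23}{324}$. So $\ell>0$ on $[0,1]$, and (11) holds.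

Hence $K>0$ for all $n\ge7$. With Section 6 and Step 5 of Section 5, Theorem A is proved, and the conjecture is disproved. $\square$

## 8. Linear codimension: near-isometry on low-rank symmetric matrices

We turn to Theorem B: drop not one form but almost all of them. Let $V=\mathbb C^{n+1}$ and let $\mathrm{Sym}^2V$ be the complex symmetric matrices with the Hilbert–Schmidt inner product. For $u,v\in V$ put $uv=\frac12(uv^T+vu^T)$ and $u^2=uu$, so that
$$\langle uv,xy\rangle=\tfrac12\big(\langle u,x\rangle\langle v,y\rangle+\langle u,y\rangle\langle v,x\rangle\big).\tag{13}$$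
The Veronese map is $z\mapsto z^2$. For a linear map $\pi:\mathrm{Sym}^2V\to\mathbb C^r$ consider $F(z)=\pi(z^2)$; the target is $\mathbb CP^{r-1}$, so $r=n+p+1$. We want the curvature to stay close to that of the Veronese map.

The first thought is to ask that $\pi$ be nearly isometric on all of $\mathrm{Sym}^2V$. This cannot work: if $r<\dim\mathrm{Sym}^2V=\frac{(n+1)(n+2)}2$, then $\pi$ has a kernel, and on the kernel it is as far from isometric as possible. What saves us is that, as we shall see, $g$ and $h$ involve only matrices of rank at most $4$. So we need control on low rank only. Put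
$$E(T,T')=\langle\pi T,\pi T'\rangle-\langle T,T'\rangle,\qquad\mathsf M=\sup_{|u|=|v|=1}|E(u^2,v^2)|.$$

**Step 1 (what $\mathsf M$ controls).** Two consequences.

(a) $|E(uv,xy)|\le\mathsf M|u||v||x||y|$. By homogeneity let all four be unit vectors. Since $uv=\frac14[(u+v)^2-(u-v)^2]$ and $\frac14(|u+v|^2+|u-v|^2)=1$, and likewise for $xy$, expanding $E(uv,xy)$ into four terms bounds it by $\mathsf M\cdot1\cdot1$.

(b) If $\mathrm{rank}\,T\le k$, then $|E(T,T)|\le k\,\mathsf M\|T\|^2$. Takagi gives $T=\sum_{i\le k}\sigma_iu_i^2$ with $u_i$ orthonormal, $\sigma_i\ge0$, so $|E(T,T)|\le\mathsf M(\sum\sigma_i)^2\le k\mathsf M\sum\sigma_i^2=k\mathsf M\|T\|^2$.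

For a nonzero $T$ in the kernel, $E(T,T)=-\|T\|^2$, so (b) forces $\mathrm{rank}\,T\ge1/\mathsf M$. The kernel is allowed; it merely has to consist of matrices of high rank.

**Step 2 (a random $\pi$: if $r\ge5\cdot10^4(n+1)$, some $\pi$ has $\mathsf M\le\frac1{30}$).** Let $\pi$ have i.i.d. circular complex Gaussian entries with $\mathbb E|\cdot|^2=\frac1r$ in an orthonormal basis. For a fixed unit $T$ the components of $\pi T$ are independent circular Gaussians of variance $\frac1r$, so $X=r\|\pi T\|^2$ is a sum of $r$ independent $\mathrm{Exp}(1)$ variables, and $\mathbb E\exp(\eta X)=(1-\eta)^{-r}$ for $\eta<1$. For $0<\delta<1$, Markov's inequality for $\exp(\eta X)$ with $\eta=\frac\delta{1+\delta}$, respectively $\eta=-\frac\delta{1-\delta}$, gives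
$$\Pr(\|\pi T\|^2\ge1+\delta)\le\exp\big(-r(\delta-\ln(1+\delta))\big),\qquad\Pr(\|\pi T\|^2\le1-\delta)\le\exp\big(-r(-\delta-\ln(1-\delta))\big).$$
The power series of the logarithm show that both are at most $\exp\big(-r(\frac{\delta^2}2-\frac{\delta^3}3)\big)$.

Let $\mathcal N$ be a maximal $\frac1{16}$-separated subset of the unit sphere of $V=\mathbb R^{2(n+1)}$. It is a $\frac1{16}$-net. The balls of radius $\frac1{32}$ about its points have disjoint interiors and lie in a ball of radius $\frac{33}{32}$, so $|\mathcal N|\le33^{2(n+1)}$. Let $\delta=\frac1{40}$. Consider all $T=u_0^2\pm v_0^2$ with $u_0,v_0\in\mathcal N$: at most $2\cdot33^{4(n+1)}$ matrices, two tail events each (none needed if $T=0$). By the union bound, with probability at least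
$$1-4\cdot33^{4(n+1)}\exp\Big(-r\Big(\frac{\delta^2}2-\frac{\delta^3}3\Big)\Big)$$
we have $|E(T,T)|\le\delta\|T\|^2$ for all of them. Here $\frac{\delta^2}2-\frac{\delta^3}3=\frac{59}{192000}$, and since $n+1\ge2$, $4(n+1)\ln33+\ln4\le14.69\,(n+1)$. As $\frac{192000}{59}\cdot14.69\,(n+1)<4.8\cdot10^4(n+1)$, the probability is positive when $r\ge5\cdot10^4(n+1)$. Fix such a $\pi$.

Next we pass from the net to all vectors. For $u_0,v_0\in\mathcal N$ put $T_1=u_0^2$, $T_2=v_0^2$, both of norm $1$. Then
$$|\mathrm{Re}\,E(T_1,T_2)|=\tfrac14\big|E(T_1+T_2,T_1+T_2)-E(T_1-T_2,T_1-T_2)\big|\le\tfrac\delta4\big(\|T_1+T_2\|^2+\|T_1-T_2\|^2\big)=\delta.$$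
By compactness $\mathsf M$ is attained at some unit $u,v$, and rotating the phase of $v$ we may assume $\mathsf M=\mathrm{Re}\,E(u^2,v^2)$. Take $u_0,v_0\in\mathcal N$ within $\frac1{16}$ of $u,v$. Then
$$E(u^2,v^2)=E(u_0^2,v_0^2)+E(u^2-u_0^2,v^2)+E(u_0^2,v^2-v_0^2),$$
and $u^2-u_0^2=(u-u_0)(u+u_0)$, so by (a) the second term is at most $\frac1{16}\cdot2\,\mathsf M$ in modulus; the same for the third. Hence $\mathsf M\le\delta+\frac4{16}\mathsf M$, i.e. $\mathsf M\le\frac43\delta=\frac1{30}$.

**Step 3 (the immersion and its metric).** Let $p\ge5\cdot10^4(n+1)$, $r=n+p+1$, $\pi$ as in Step 2, $F(z)=\pi(z^2)$. Fix a unit vector $e\in V$ and identify $T_{[e]}\mathbb CP^n$ with $e^\perp$ through the slice $e+e^\perp$. Since $(e+w)^2=e^2+2ew+w^2$, at the point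
$$F=\pi(e^2),\qquad F_u=2\pi(eu),\qquad F_{uv}=2\pi(uv),\qquad1-\mathsf M\le|F|^2\le1+\mathsf M.$$
In particular $F\neq0$, so $f=[F]$ is well defined. The span of $F,F_1,\dots,F_n$ is $\pi(eV)$. Writing the norm of a projection as a distance, Lemma 1 gives
$$g(u,u)=\frac{\min_{\lambda\in\mathbb C}\|\pi(2eu+\lambda e^2)\|^2}{|F|^2},\qquad|h(u,v)|^2=\frac{\min_{x\in V}\|\pi(2uv+ex)\|^2}{|F|^2},$$
the second once $f$ is known to be an immersion. For $u\perp e$, (13) gives $\|2eu\|^2=2|u|^2$ and $eu\perp e^2$, and $2eu+\lambda e^2=e(2u+\lambda e)$ has rank $\le2$ and norm squared at least $2|u|^2$. So by (b), with $\lambda=0$ for the upper bound,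
$$(1-2\mathsf M)\,2|u|^2\le g(u,u)|F|^2\le(1+2\mathsf M)\,2|u|^2.$$
Since $\mathsf M<\frac12$, $f=[F]$ is an immersion. If $g(u,u)=1$, then
$$\frac{1-\mathsf M}{1+2\mathsf M}\le2|u|^2\le\frac{1+\mathsf M}{1-2\mathsf M}.\tag{14}$$

**Step 4 (curvature).** Let $u,v\in e^\perp$ be a $g$-unitary pair. An upper bound for $h(u,u)$ comes from $x=0$ and (14):
$$|h(u,u)|^2\le\frac{(1+\mathsf M)\,4|u|^4}{1-\mathsf M}\le\mathcal A:=\frac{(1+\mathsf M)^3}{(1-\mathsf M)(1-2\mathsf M)^2},$$
and the same holds for $v$. For a lower bound on $h(u,v)$, note that $uv\perp ex$ for all $x\in V$ by (13), since $u,v\perp e$; that $2uv+ex$ has rank $\le4$; and that $\|2uv\|^2=2(|u|^2|v|^2+|\langle u,v\rangle|^2)\ge2|u|^2|v|^2$. By (b) and (14)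
$$|h(u,v)|^2\ge\frac{1-4\mathsf M}{1+\mathsf M}\,2|u|^2|v|^2\ge\mathcal B:=\frac12\,\frac{1-4\mathsf M}{1+\mathsf M}\Big(\frac{1-\mathsf M}{1+2\mathsf M}\Big)^2>0.$$
For $0\le\mathsf M\le\frac1{30}$, $\mathcal A$ increases and $\mathcal B$ decreases with $\mathsf M$. (At $\mathsf M=0$ they are $1$ and $\frac12$, which fits the Veronese values $R_u=1$, $R_{uv}=\frac12$.) At $\mathsf M=\frac1{30}$ they are $\mathcal A=\frac{29791}{22736}<1.311$ and $\mathcal B=\frac12\cdot\frac{26}{31}\cdot\big(\frac{29}{32}\big)^2>0.344$. So $\mathcal A<2$ and $\mathcal A-\mathcal B<0.97<1$, and by (5)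
$$R_u,\,R_v\ge2-\mathcal A>1-\mathcal B\ge R_{uv},\qquad2-\mathcal A>0.$$
Thus $R_{uv}<\sqrt{R_uR_v}$, and Lemma 2 gives $K>0$. Since $|h(u,v)|^2\ge\mathcal B>0$, $f$ is not totally geodesic. This proves Theorem B. $\square$

## 9. Codimension below the dimension: a Chern class that must vanish

For Theorem C we may take $M$ connected, treating components one by one. Since $p\ge1$ and $p<n$, we have $n\ge2$.

**Step 1 ($M$ is biholomorphic to $\mathbb CP^n$).** By (4), and since replacing $y$ by $Jy$ replaces $Y$ by $iY$ and changes the sign of $R(X,\bar Y,X,\bar Y)$,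
$$Rm(x,y,y,x)+Rm(x,Jy,Jy,x)=4R(X,\bar X,Y,\bar Y).$$
If $K>0$, both terms on the left are nonnegative, and for nonzero $x,y$ they do not both vanish: $x$ cannot be a real multiple of both $y$ and $Jy$. So $M$ has positive holomorphic bisectional curvature. By the solution of the Frankel conjecture (Mori, Ann. of Math. 110 (1979); Siu–Yau, Invent. Math. 59 (1980)), the compact manifold $M$ is biholomorphic to $\mathbb CP^n$.

**Step 2 (the normal bundle sees the degree).** Let $f:\mathbb CP^n\to\mathbb CP^{n+p}$ be the immersion. Holomorphic line bundles on $\mathbb CP^n$ are the $\mathcal O(d)$, so $f^*\mathcal O(1)=\mathcal O(d)$, and $d\ge1$ since $f^*\mathcal O(1)$ is positive, $f$ being an immersion. Let $\mathsf h=c_1(\mathcal O(1))$. The total Chern class of $T\mathbb CP^N$ is $(1+\mathsf h)^{N+1}$. The normal bundle $\nu=f^*T\mathbb CP^{n+p}/T\mathbb CP^n$ has rank $p$. Put $k=p+1\le n$. In $\mathbb Z[\mathsf h]/(\mathsf h^{n+1})$,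
$$c(\nu)=\frac{(1+d\mathsf h)^{n+k}}{(1+\mathsf h)^{n+1}}=\frac{\big((1+\mathsf h)+(d-1)\mathsf h\big)^{n+k}}{(1+\mathsf h)^{n+1}}=\sum_j\binom{n+k}j(d-1)^j\,\mathsf h^j(1+\mathsf h)^{k-1-j}.$$

As a first case take $n=2$, $p=1$: $(1+d\mathsf h)^4(1+\mathsf h)^{-3}$ has second coefficient $6d^2-12d+6=6(d-1)^2$. But $c_2$ of a line bundle is zero, so $d=1$.

In general read off the coefficient of $\mathsf h^k$. For $j\le k-1$ the factor $\mathsf h^j(1+\mathsf h)^{k-1-j}$ is a polynomial of degree $k-1$ and contributes nothing; the term $j=k$ contributes $\binom{n+k}k(d-1)^k$; the terms $j>k$ contribute nothing. Since $\nu$ has rank $p$,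
$$0=c_{p+1}(\nu)=\binom{n+p+1}{p+1}(d-1)^{p+1}\,\mathsf h^{p+1},$$
and $\mathsf h^{p+1}\ne0$ because $p+1\le n$. Hence $d=1$. This is the one place where $p<n$ is used: for $p\ge n$ we have $\mathsf h^{p+1}=0$, and the equation carries no information.

**Step 3 (degree one is linear).** With $d=1$, $f$ is given by sections of $\mathcal O(1)$, i.e. by linear forms, without common zero. So $f=[Lz]$ with $L$ linear and injective, and its image is a linear subspace of $\mathbb CP^{n+p}$. A linear subspace is a component of the fixed set of a unitary reflection, which is an isometry, so it is totally geodesic. This proves Theorem C. $\square$
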